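\title{Graphs of bounded degree have pagenumber polynomially smaller than $\sqrt{n}$}

\begin{abstract}
We prove that every $n$-vertex graph of maximum degree at most $d$ has pagenumber $O_d(n^{d/(2d+1)}\log n)$. This confirms the conjecture that for each $d$ there is $a_d>0$ such that every sufficiently large $d$-regular graph has pagenumber at most $n^{1/2-a_d}$. For $d\ge 3$ and graphs that lose all short odd cycles after few edges are deleted, the exponent improves to $\frac{d-2}{2d-2}+\eta$ for any $\eta>0$. A counting argument shows that $\frac{d-2}{2d-2}$ is the correct exponent for random $d$-regular graphs and for the worst case over bipartite $d$-regular graphs. The embeddings come from a random labeling of the vertices by residues in which the label sums along edges take few values.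
\end{abstract}

\section{Introduction}

A \emph{$k$-page book embedding} of a graph $G$ consists of a linear order of $V(G)$, called the \emph{spine}, and an assignment of each edge to one of $k$ \emph{pages}, such that no two edges on the same page cross. Two edges $uv$ and $xy$ with $u<v$ and $x<y$ \emph{cross} if $u<x<v<y$ or $x<u<y<v$; edges with a common end never cross. The \emph{pagenumber} (or book thickness) $\operatorname{pn}(G)$ is the least $k$ for which $G$ has a $k$-page book embedding. Throughout, graphs are finite and simple, $n=|V(G)|\ge2$, and $\log$ is the natural logarithm. An event holds \emph{with high probability} if its probability tends to $1$ as $n\to\infty$.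

If the spine is read from left to right, the edges of one page open and close like properly nested parentheses, so the pagenumber is the number of such nested systems needed to hold all edges. The choice of the order matters a great deal. The matching with edges $v_iv_{i+k}$, $1\le i\le k$, needs $k$ pages in the order $v_1,\dots,v_{2k}$, where any two edges cross, and one page in the order $v_1,v_{k+1},v_2,v_{k+2},\dots$. More generally, a graph of maximum degree at most $2$ fits on one page: place the components one after another, each in the order of its path or cycle. Then every edge joins consecutive vertices of the spine, except for one edge per cycle, which joins the first and last vertex of its component.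

For larger degrees, the following results are known.
\begin{itemize}
\item (Malitz) Every graph with $m$ edges has pagenumber $O(m^{1/2})$.
\item There exist $d$-regular $n$-vertex graphs with pagenumber $\Omega\bigl(n^{\frac12-\frac1{2(d-1)}}\bigr)$.
\item For each fixed $d$, with high probability the random $d$-regular graph on $n$ vertices has pagenumber $o(n^{1/2})$.
\end{itemize}
The first bound is sharp. A page holds at most $2k-3$ edges on $k$ vertices (Lemma~\ref{lem:outer}), so the complete graph $K_k$ has pagenumber at least $\binom k2/(2k-3)\ge k/4$. Taking $k\approx\sqrt n$ and adding isolated vertices gives an $n$-vertex graph with at most $n$ edges and pagenumber of order $\sqrt n$. A bound on the average degree therefore cannot beat $\sqrt n$. This example owes its pagenumber to a dense spot, which a bound on the maximum degree excludes: when all degrees are at most $d$, counting edges per page forces only a bounded number of pages. Since the lower bound in the second item stays below $\sqrt n$ by a power of $n$, and the third item shows that $\sqrt n$ is not the truth for typical regular graphs, one is led to the following conjecture, posed in \cite{perm}.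

\begin{quote}
\textbf{Conjecture.} For each $d$ there is an $a_d>0$ such that the pagenumber of every $d$-regular graph on $n$ vertices is at most $n^{1/2-a_d}$, for all $n$ sufficiently large in terms of $d$.
\end{quote}

We prove the conjecture.

\begin{theorem}\label{thm:main}
For every $d\ge1$ there is $C_d$ such that every $n$-vertex graph $G$ of maximum degree at most $d$ satisfies
\[
\operatorname{pn}(G)\le C_d\,n^{d/(2d+1)}\log n .
\]
Since $\frac{d}{2d+1}=\frac12-\frac1{2(2d+1)}$, the conjecture holds with any positive $a_d<\frac1{2(2d+1)}$.
\end{theorem}

The same method reaches the exponent of the known lower bound when short odd cycles are few. Put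
\[
\beta_d=\frac12-\frac1{2(d-1)}=\frac{d-2}{2d-2}.
\]

\begin{theorem}\label{thm:odd}
For every $d\ge3$ and $\eta>0$ there are $g$ and $C$ such that the following holds. If $G$ has maximum degree at most $d$, and deleting some $h$ edges from $G$ leaves a graph with no odd cycle of length at most $g$, then $\operatorname{pn}(G)\le C\,n^{\beta_d+\eta}+h$. In particular:
\begin{itemize}
\item[(a)] every bipartite graph of maximum degree at most $d$ has pagenumber at most $Cn^{\beta_d+\eta}$;
\item[(b)] for fixed $d\ge3$ and $\eta>0$, with high probability the random $d$-regular graph has pagenumber at most $n^{\beta_d+\eta}$.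
\end{itemize}
\end{theorem}

To see that (a) and (b) are sharp we need a lower bound for typical regular graphs and for bipartite ones.

\begin{theorem}\label{thm:lower}
For every $d\ge3$ there is $c>0$ such that with high probability $\operatorname{pn}(G)\ge c\,(n/\log n)^{\beta_d}$, when $G$ is
\begin{itemize}
\item[(i)] a uniformly random labeled $d$-regular graph on $n$ vertices ($dn$ even), or
\item[(ii)] a uniformly random $d$-regular bipartite graph with fixed parts of size $n/2$ ($n$ even).
\end{itemize}
\end{theorem}

Call $a>0$ \emph{admissible} for $d$ if every $d$-regular graph on $n$ vertices has pagenumber at most $n^{1/2-a}$ for all large $n$, and let $a_d^*$ be the supremum of the admissible constants.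

\begin{corollary}\label{cor:exponent}
Let $d\ge3$. For every $\eta>0$, the pagenumber of the random $d$-regular graph lies between $n^{\beta_d-\eta}$ and $n^{\beta_d+\eta}$ with high probability, and the maximum pagenumber of a bipartite $d$-regular graph on $n$ vertices lies in the same range for all large even $n$. Moreover,
\[
\frac1{2(2d+1)}\le a_d^*\le\frac1{2(d-1)} .
\]
\end{corollary}

\begin{proof}
For large $n$ we have $c(n/\log n)^{\beta_d}\ge n^{\beta_d-\eta}$ and $Cn^{\beta_d+\eta/2}\le n^{\beta_d+\eta}$, so the first sentence follows from Theorem~\ref{thm:lower}, from Theorem~\ref{thm:odd}(b), and from Theorem~\ref{thm:odd}(a) applied with $\eta/2$. The lower bound on $a_d^*$ is Theorem~\ref{thm:main}. If $a>\frac1{2(d-1)}$, then $\frac12-a<\beta_d$, so $n^{1/2-a}<c(n/\log n)^{\beta_d}$ for large $n$, and $a$ is not admissible by Theorem~\ref{thm:lower}(i).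
\end{proof}

For cubic graphs, for instance, $\frac1{14}\le a_3^*\le\frac14$. We do not determine $a_d^*$: we leave open whether the upper bound with exponent $\beta_d$ holds for all $d$-regular graphs, including those with many short odd cycles.

Section~\ref{sec:sums} explains the labeling idea on small cases. Section~\ref{sec:cover} turns it into one general statement, Proposition~\ref{prop:cover}, which bounds the pagenumber of a graph whose edges are covered many times by small bipartite pieces; Theorem~\ref{thm:main} follows by taking single edges as pieces. Section~\ref{sec:trees} builds the pieces from small trees and proves Theorem~\ref{thm:odd}. Section~\ref{sec:lower} proves Theorem~\ref{thm:lower} and is independent of the rest, apart from the definitions.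

\section{Edges with equal sums are nested}\label{sec:sums}

All our embeddings arise in the same way. We give each vertex $v$ a \emph{label} $\varphi(v)\in\{0,\dots,t-1\}$, where $t$ is in general much smaller than $n$, and order the spine by increasing label, breaking ties arbitrarily. An edge $uv$ has the \emph{image} $\{\varphi(u),\varphi(v)\}$, an unordered pair whose two entries may coincide, and the \emph{sum} $\varphi(u)+\varphi(v)$, an integer in $[0,2t-2]$.

\begin{lemma}\label{lem:sum}
Let $F$ be a set of edges that all have the same sum $s$, and suppose that no image is shared by more than $r$ edges of $F$. Then $F$ can be distributed over $r$ pages without crossings.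
\end{lemma}

\begin{proof}
Take two edges of $F$ with different images $\{x,y\}$ and $\{x',y'\}$, where $x\le y$ and $x'\le y'$. Since $x+y=x'+y'=s$, we have $x\ne x'$, say $x<x'$, and then $y'<y$. So $x<x'\le y'<y$. These inequalities between labels are strict where it matters: however ties are broken, both ends of the second edge lie strictly between the ends of the first, and the edges do not cross. Edges with the same image may cross, so we number the edges with each image by distinct elements of $\{1,\dots,r\}$ and use the number as the page.
\end{proof}

Thus a labeling gives an embedding with at most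
\[
(\text{number of sums that occur})\times(\text{largest number of edges with one image})
\]
pages. The two factors pull against each other, and the following rough computations, in which constants and logarithms are ignored, show how. They are special cases of Proposition~\ref{prop:cover} and are not used in the proofs.

\emph{Independent labels give $\sqrt n$.} Let the labels be independent and uniform. There are $2t-1$ possible sums. An edge has a given image with probability at most $2/t^2$, so an image receives at most $dn/t^2$ edges on average. We expect about $t\cdot\max(1,n/t^2)=\max(t,n/t)$ pages, which is smallest at $t=\sqrt n$. To do better we must make neighboring labels dependent, so that fewer sums occur.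

\emph{One matching.} If $G$ is a perfect matching, choose for each edge a uniform $X\in\mathbb Z_t$ and label its ends by $X$ and $-X$ modulo $t$. The only sums are $0$ and $t$. An image now has probability up to $2/t$, so it receives about $n/t$ edges, and $t=n$ makes both factors small.

\emph{Several matchings.} A vertex has one label but several neighbors. If we impose $\varphi(u)+\varphi(v)\equiv0\pmod t$ along every edge of a connected bipartite graph, all labels are $\pm X$ for a single $X$, and all edges have the same image. The way out is to split the label into independent coordinates, one for each matching, and to tie the ends of an edge in its own coordinate only. The coordinates must be such that a tie restricts the \emph{integer} sum of the labels, because Lemma~\ref{lem:sum} concerns integers. Residues modulo pairwise coprime numbers $m_1,\dots,m_N$ have this property. Recall the Chinese remainder theorem: with $t=m_1\cdots m_N$, the map $x\mapsto(x \bmod m_1,\dots,x\bmod m_N)$ is a bijection from $\{0,\dots,t-1\}$ to $\mathbb Z_{m_1}\times\dots\times\mathbb Z_{m_N}$, and an integer divisible by several of the $m_j$ is divisible by their product.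

\begin{example}\label{ex:hexagon}
Let $G$ be the cycle $v_1v_2\cdots v_6$, the union of the matchings $A=\{v_1v_2,v_3v_4,v_5v_6\}$ and $B=\{v_2v_3,v_4v_5,v_6v_1\}$. Take $m_1=3$, $m_2=5$, $t=15$. Each edge of $A$ picks a value $X\in\mathbb Z_3$, each edge of $B$ picks a value $X\in\mathbb Z_5$, and the end with odd index receives $X$ while the end with even index receives $-X$. Suppose the values are $1,2,0$ for $A$ and $3,1,0$ for $B$, in the order listed. Then:
\[
\begin{array}{c|cccccc}
 & v_1&v_2&v_3&v_4&v_5&v_6\\ \hline
\text{residue mod }3 & 1&2&2&1&0&0\\
\text{residue mod }5 & 0&2&3&4&1&0\\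
\varphi & 10&2&8&4&6&0
\end{array}
\]
The edges of $A$ have sums $12,12,6$, and the edges of $B$ have sums $10,10,10$ (Figure~\ref{fig:hexagon}). Whatever values are picked, the sums in $A$ are among the $10$ multiples of $3$ in $[0,28]$ and the sums in $B$ are among the $6$ multiples of $5$, while independent labels could produce any of $29$ sums.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\draw[gray] (-1,0) -- (11,0);
\draw[thick] (2,0) arc (180:0:4 and 1.9);
\draw[thick] (4,0) arc (180:0:2 and 0.95);
\draw[thick,dashed] (0,0) arc (180:0:3 and 1.4);
\draw[thick] (0,0) arc (180:360:5 and 2);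
\draw[thick] (2,0) arc (180:360:3 and 1.35);
\draw[thick] (4,0) arc (180:360:1 and 0.75);
\foreach \x/\v in {0/6,2/2,4/4,6/5,8/3,10/1}{
  \node[circle,draw,fill=white,inner sep=0pt,minimum size=5.5mm] at (\x,0) {\small $\x$};
  \node at (\x,-2.5) {\small $v_{\v}$};}
\end{tikzpicture}
\caption{The cycle $v_1\cdots v_6$ with vertices ordered by their labels (the numbers in the circles). The three edges below the spine have label sum $10$ and are nested. The two solid edges above the spine have sum $12$ and are nested. The dashed edge has sum $6$ and crosses both of them.}
\label{fig:hexagon}
\end{figure}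

The gain over $\sqrt n$ is visible for a cubic graph that is a union of three perfect matchings. Take three coprime moduli of order $t^{1/3}$. The edges of the $j$th matching have at most $2t/m_j\approx t^{2/3}$ sums. Such an edge is tied in one coordinate and independent in the other two, so a given image has probability at most about $m_j/t^2$ and receives about $nm_j/t^2$ edges. The tie divides the number of sums by $m_j$ and multiplies the expected load of an image by $m_j$; as long as the load stays below $1$, the tie costs nothing. The number of pages is about $\max(t^{2/3},n/t)$, and $t=n^{3/5}$ gives $n^{2/5}$. In general, if every edge is tied in a fraction $\gamma$ of the coordinates, the count is $\max(t^{1-\gamma},n/t)$, the best choice is $t=n^{1/(2-\gamma)}$, and the exponent is $\frac{1-\gamma}{2-\gamma}$.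

\section{Covers by small bipartite pieces}\label{sec:cover}

A coordinate can tie more than a matching. If a set $P$ of vertices induces a bipartite graph, give one side the residue $X$ and the other side $-X$; this ties all edges inside $P$ at once. Each coordinate then corresponds to a partition of $V(G)$.

Let $N,K\ge1$ be integers and $\gamma\in[0,1]$. For partitions $\mathcal P_1,\dots,\mathcal P_N$ of $V(G)$ and an edge $e$, let
\[
J(e)=\{j:\text{both ends of $e$ lie in one part of $\mathcal P_j$}\}.
\]
The partitions form an \emph{$(N,K,\gamma)$-cover} of $G$ if every part $P$ of every $\mathcal P_j$ has $|P|\le K$ and induces a bipartite graph $G[P]$, and $|J(e)|\ge\gamma N$ for every edge $e$.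

\begin{proposition}\label{prop:cover}
Let $d,N,K\ge1$ be integers. There is $C=C(d,N,K)$ such that for every $\gamma\in[0,1]$, every $n$-vertex graph $G$ of maximum degree at most $d$ with an $(N,K,\gamma)$-cover satisfies
\[
\operatorname{pn}(G)\le C\,n^{\frac{1-\gamma}{2-\gamma}}\log n .
\]
\end{proposition}

\begin{proof}
Constants $A,C_1,C_2$ below depend only on $d,N,K$, and $\mathrm e$ is the base of the natural logarithm.

\medskip\noindent\emph{Step 1: the moduli.} We want $t\approx n^{1/(2-\gamma)}$ as a product of $N$ pairwise coprime factors of equal order of magnitude, so that being tied in $\gamma N$ coordinates has the same worth whichever coordinates they are. Let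
\[
\theta=\frac1{N(2-\gamma)},\qquad M=N!\,\lceil n^{\theta}\rceil,\qquad m_j=1+jM\quad(1\le j\le N).
\]
Suppose a prime $\pi$ divides $m_i$ and $m_j$ with $i<j$. Then $\pi$ divides $jm_i-im_j=j-i$, so $\pi<N$ and $\pi$ divides $N!$, hence $M$. But then $\pi$ divides $m_i-iM=1$, a contradiction. So the $m_j$ are pairwise coprime. Since $M\le m_j\le(N+1)M$ and $n^\theta\le\lceil n^\theta\rceil\le2n^\theta$,
\begin{equation}\label{eq:moduli}
n^\theta\le m_j\le A\,n^\theta,\qquad A=2\,(N+1)! .
\end{equation}
Let $t=\prod_{j=1}^Nm_j$, and $M_J=\prod_{j\in J}m_j$ for $J\subseteq\{1,\dots,N\}$, with $M_\emptyset=1$. By \eqref{eq:moduli} and $2-\gamma\ge1$,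
\begin{equation}\label{eq:t}
n^{1/(2-\gamma)}\le t\le A^Nn .
\end{equation}

\medskip\noindent\emph{Step 2: the random labels.} For each $j$ and each part $P\in\mathcal P_j$, fix a proper $2$-coloring of $G[P]$ by the signs $\pm1$. This defines $\sigma_j:V(G)\to\{\pm1\}$. Let $X_{j,P}$, for $1\le j\le N$ and $P\in\mathcal P_j$, be independent random variables with $X_{j,P}$ uniform in $\mathbb Z_{m_j}$. For $v\in P\in\mathcal P_j$ put $\varphi_j(v)=\sigma_j(v)X_{j,P}$, and let $\varphi(v)\in\{0,\dots,t-1\}$ be the integer with $\varphi(v)\equiv\varphi_j(v)\pmod{m_j}$ for all $j$. Order the spine by $\varphi$ as in Section~\ref{sec:sums}.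

Let $e=uv$ be an edge and $J=J(e)$. If $j\in J$, then $u$ and $v$ are adjacent in $G[P]$ for their common part $P$, so they have opposite signs and $\varphi_j(u)+\varphi_j(v)=0$. Hence $m_j$ divides the sum of $e$ for all $j\in J$, and therefore
\begin{equation}\label{eq:div}
M_J\ \text{ divides }\ \varphi(u)+\varphi(v).
\end{equation}
Now fix $x,y\in\{0,\dots,t-1\}$. The event $\varphi(u)=x$, $\varphi(v)=y$ prescribes $\varphi_j(u)$ and $\varphi_j(v)$ for every $j$, and different $j$ involve independent variables. For $j\in J$ the prescription has probability at most $1/m_j$, because $\varphi_j(u)$ is uniform. For $j\notin J$ it has probability $1/m_j^2$, because $\varphi_j(u)$ and $\varphi_j(v)$ are uniform and come from different parts. Adding the same bound with $x$ and $y$ exchanged,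
\begin{equation}\label{eq:prob}
\Pr\bigl[e\text{ has image }\{x,y\}\bigr]\le2\prod_{j\in J}\frac1{m_j}\prod_{j\notin J}\frac1{m_j^2}=\frac2{M_J}\Bigl(\frac{M_J}{t}\Bigr)^2=\frac{2M_J}{t^2}.
\end{equation}

\medskip\noindent\emph{Step 3: no image is overloaded.} Lemma~\ref{lem:sum} needs the largest load of an image, while \eqref{eq:prob} gives only the expected load. The images of different edges are dependent, but each depends on few others, so we split the edges into boundedly many independent families.

Say that edges $e$ and $f$ \emph{conflict} if some part of some $\mathcal P_j$ contains an end of $e$ and an end of $f$. The two ends of $e$ lie in at most $2N$ parts, which contain at most $2NK$ vertices, and these meet at most $D:=2NKd$ edges. So every edge conflicts with at most $D-1$ other edges, and greedy coloring splits $E(G)$ into $D$ \emph{classes} of pairwise non-conflicting edges. The image of $e$ is a function of the variables $X_{j,P}$ for which $P$ contains an end of $e$. For the edges of one class these families of variables are disjoint, so their images are mutually independent.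

Fix a set $J$, a class, and a pair $\{x,y\}$, possibly with $x=y$. Let $Y$ be the number of edges $e$ of the class that have $J(e)=J$ and image $\{x,y\}$. Let $p_e$ be the probability that $e$ has this image. As $G$ has at most $dn/2$ edges, \eqref{eq:prob} gives
\[
\sum_e p_e\le\frac{dn}2\cdot\frac{2M_J}{t^2}\le d\mu_J,\qquad\text{where }\ \mu_J=\max\Bigl(1,\frac{nM_J}{t^2}\Bigr)
\]
and the sum runs over the edges that $Y$ may count. If $Y\ge R$ for an integer $R\ge1$, then some $R$ of these edges all have image $\{x,y\}$. By independence, by expanding $(\sum_ep_e)^R$, and by $R!\ge(R/\mathrm e)^R$,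
\[
\Pr[Y\ge R]\le\sum_{|S|=R}\ \prod_{e\in S}p_e\le\frac{(\sum_ep_e)^R}{R!}\le\Bigl(\frac{\mathrm e\,d\mu_J}{R}\Bigr)^R .
\]
Take $R_J=\lceil \mathrm e^2d\mu_J+\log(2^NDt^2)+1\rceil$. Since $R_J\ge \mathrm e^2d\mu_J$, the last bound is at most $\mathrm e^{-R_J}$, which is less than $1/(2^NDt^2)$. There are $2^N$ sets $J$, $D$ classes, and $t(t+1)/2\le t^2$ pairs, so with positive probability $Y<R_J$ for all triples at once. Fix such an outcome. By \eqref{eq:t}, $\log t\le\log n+N\log A$; together with $\mu_J\ge1$ and $\log n\ge\log2$ this gives $DR_J\le C_1\mu_J\log n$. Summing over the classes, we find that for every $J$ and every pair $\{x,y\}$, at most $C_1\mu_J\log n$ edges $e$ with $J(e)=J$ have image $\{x,y\}$.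

\medskip\noindent\emph{Step 4: counting pages.} For each set $J$ that occurs as some $J(e)$ and each integer $s$, use separate pages for the edges $e$ with $J(e)=J$ and sum $s$. By Lemma~\ref{lem:sum} and Step~3, at most $C_1\mu_J\log n$ pages suffice for the pair $(J,s)$. By \eqref{eq:div}, $s$ is a multiple of $M_J$ in $[0,2t-2]$. As $M_J$ divides $t$, the interval $[0,2t-1]$ contains exactly $2t/M_J$ such multiples. Hence the edges with $J(e)=J$ need at most
\[
\frac{2t}{M_J}\cdot C_1\log n\cdot\max\Bigl(1,\frac{nM_J}{t^2}\Bigr)=2C_1\log n\cdot\max\Bigl(\frac t{M_J},\frac nt\Bigr)
\]
pages. The cover hypothesis enters here: $N-|J|\le(1-\gamma)N$, so \eqref{eq:moduli} gives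
\[
\frac t{M_J}=\prod_{j\notin J}m_j\le(An^\theta)^{(1-\gamma)N}\le A^Nn^{\frac{1-\gamma}{2-\gamma}} .
\]
By \eqref{eq:t}, $n/t\le n^{1-\frac1{2-\gamma}}=n^{\frac{1-\gamma}{2-\gamma}}$. At most $2^N$ sets $J$ occur, so $\operatorname{pn}(G)\le C_2\,n^{\frac{1-\gamma}{2-\gamma}}\log n$ with $C_2=2^{N+1}A^NC_1$.
\end{proof}

\begin{remark}\label{rem:hyp}
The bound $|P|\le K$ is used only in Step~3, where together with the degree bound it limits the dependence. It cannot be dropped: for bipartite $G$ the single partition with one part $V(G)$ has $\gamma=1$, and the conclusion $\operatorname{pn}(G)=O(\log n)$ would contradict Theorem~\ref{thm:lower}(ii).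

It is the \emph{induced} graph $G[P]$ that must be bipartite. If $G[P]$ contains an odd cycle, then under any choice of signs some edge $uv$ of $G[P]$ has $\sigma_j(u)=\sigma_j(v)$, so $\varphi_j(u)=\varphi_j(v)$. A given pair of residues can then have probability $1/m_j$, as for a tied edge, but the sum $\pm2X_{j,P}$ takes at least $m_j/2$ values. In that coordinate the edge pays the price in \eqref{eq:prob} without the saving in \eqref{eq:div}.
\end{remark}

A part with two vertices always induces a bipartite graph. This is why Theorem~\ref{thm:main} needs no assumption on odd cycles.

\begin{proof}[Proof of Theorem~\ref{thm:main}]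
Vizing's theorem states that the edges of a simple graph of maximum degree at most $d$ can be partitioned into $d+1$ matchings. Let $\mathcal P_j$ consist of the edges of the $j$th matching, as parts of size $2$, and of the remaining vertices, as parts of size $1$. Every part induces a single edge or a single vertex, and $|J(e)|\ge1$ for every edge $e$. So $\mathcal P_1,\dots,\mathcal P_{d+1}$ form a $(d+1,2,\gamma)$-cover with $\gamma=\frac1{d+1}$, and Proposition~\ref{prop:cover} applies with exponent
\[
\frac{1-\gamma}{2-\gamma}=\frac{d}{2(d+1)-1}=\frac d{2d+1}.
\]
If $a_d<\frac1{2(2d+1)}$, then $\frac d{2d+1}<\frac12-a_d$, so $C_dn^{d/(2d+1)}\log n\le n^{1/2-a_d}$ for large $n$.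
\end{proof}

\begin{remark}
If the edges of $G$ can be partitioned into $d$ matchings, the same proof with $N=d$ and $\gamma=\frac1d$ gives the exponent $\frac{d-1}{2d-1}$. For $d=3$ this is the exponent $\frac25$ found in Section~\ref{sec:sums}.
\end{remark}

\section{Covers built from small trees}\label{sec:trees}

The exponent $f(\gamma)=\frac{1-\gamma}{2-\gamma}=1-\frac1{2-\gamma}$ decreases in $\gamma$, so we want covers with large $\gamma$. A matching contains at most $n/2$ of the $dn/2$ edges of a $d$-regular graph, a fraction $\frac1d$. A forest can contain up to $n-1$ edges, a fraction close to $\frac2d$, and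
\[
f\Bigl(\frac2d\Bigr)=\frac{d-2}{2d-2}=\beta_d .
\]
One cannot ask for more in general. If $G$ is $d$-regular and has no cycle of length at most $K$, then every part induces a forest, each partition contains fewer than $n$ edges inside its parts, and $\sum_e|J(e)|<Nn$ forces $\gamma<\frac2d$. The next proposition comes arbitrarily close to this value.

\begin{proposition}\label{prop:trees}
Let $d\ge3$ and $0<\varepsilon<\frac12$. There are $N$ and $K$, depending only on $d$ and $\varepsilon$, such that every graph of maximum degree at most $d$ with no odd cycle of length at most $K$ has an $(N,K,\gamma)$-cover with $\gamma=\frac2d(1-\varepsilon)^3$.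
\end{proposition}

The tool for finding forests is the arboricity theorem of Nash-Williams \cite{NW}: the edges of a loopless multigraph can be partitioned into $a$ forests if and only if every set of $k\ge1$ vertices spans at most $a(k-1)$ edges. We would like to apply it with $a$ close to $\frac d2$, so that each edge lies in a fraction close to $\frac2d$ of the forests. There are three obstacles, and each costs one factor $1-\varepsilon$.
\begin{itemize}
\item A set of $k$ vertices may span $\frac{dk}2$ edges, not just $\frac{d(k-1)}2$. For large $k$ the difference is negligible, but for small $k$ it is not: a forest in $K_{3,3}$ has at most $5$ of the $9$ edges, less than $\frac23$ of them. We contract small dense sets first.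
\item The number $a$ is an integer. For $d=3$, two forests give $\gamma=\frac12$ instead of $\frac23$. We repeat every edge many times, which makes the rounding negligible.
\item The trees may be large. We cut them into pieces of bounded depth, in several shifted ways.
\end{itemize}
One parameter $L=\lceil1/\varepsilon\rceil$ serves all three purposes; we use only that $L\varepsilon\ge1$.

\subsection*{Contracting dense spots}

For $U\subseteq V(G)$ let $\delta(U)$ be the number of edges with exactly one end in $U$. Let $\mathcal C$ be a partition of $V(G)$, whose members we call \emph{clusters}. For $\mathcal W\subseteq\mathcal C$ let $e_G(\mathcal W)$ be the number of edges of $G$ that join two different clusters of $\mathcal W$. With $U=\bigcup\mathcal W$,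
\begin{equation}\label{eq:boundary}
2e_G(\mathcal W)=\sum_{Q\in\mathcal W}\delta(Q)-\delta(U),
\end{equation}
because the sum counts each edge between two clusters of $\mathcal W$ twice and each edge leaving $U$ once.

The danger in contracting is that it might cascade and produce unbounded clusters. It does not, because a set that is too dense inside has few edges to the outside. For $d=3$, the six vertices of a copy of $K_{3,3}$ minus an edge span $8>\frac{3\cdot5}2$ edges, and at most $18-16=2$ edges leave them, fewer than the $3$ that may leave a single vertex.

\begin{lemma}\label{lem:clusters}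
Let $G$ have maximum degree at most $d$, let $0<\varepsilon<\frac12$ and $L=\lceil1/\varepsilon\rceil$. There is a partition $\mathcal C$ of $V(G)$ such that every cluster $Q\in\mathcal C$ has $\delta(Q)\le d$ and $|Q|\le L^d$, and every $\mathcal W\subseteq\mathcal C$ with $k\ge1$ clusters satisfies
\begin{equation}\label{eq:sparse}
e_G(\mathcal W)\le\frac{d(k-1)}{2(1-\varepsilon)} .
\end{equation}
\end{lemma}

\begin{proof}
Start with the partition into singletons. Call a set $\mathcal W$ of $k$ clusters \emph{bad} if $2\le k\le L$ and $2e_G(\mathcal W)>d(k-1)$. While a bad set exists, replace its clusters by their union. The number of clusters decreases, so the process stops. We claim that at all times every cluster $Q$ satisfies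
\[
\delta(Q)\le d\qquad\text{and}\qquad|Q|\le L^{\,d-\delta(Q)} .
\]
This holds for singletons. Suppose it holds before a bad set $\mathcal W$ of $k$ clusters is merged into $U$, and let $Q_0\in\mathcal W$ have the least value $\delta_0$ of $\delta$. The other $k-1$ clusters have $\delta\le d$, so \eqref{eq:boundary} gives
\[
\delta(U)<\sum_{Q\in\mathcal W}\delta(Q)-d(k-1)\le\delta_0 .
\]
Thus $\delta(U)\le\delta_0-1\le d$. Every cluster of $\mathcal W$ has at most $L^{d-\delta_0}$ vertices, so $|U|\le L\cdot L^{d-\delta_0}\le L^{d-\delta(U)}$. This proves the claim, and $|Q|\le L^d$ follows from $\delta(Q)\ge0$.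

In the final partition, \eqref{eq:sparse} is trivial for $k=1$ and holds for $2\le k\le L$ because $\mathcal W$ is not bad. For $k>L$, \eqref{eq:boundary} gives $2e_G(\mathcal W)\le dk$, and $k\varepsilon\ge1$ gives $k(1-\varepsilon)\le k-1$.
\end{proof}

\subsection*{From forests to a cover}

\begin{proof}[Proof of Proposition~\ref{prop:trees}]
Let $L=\lceil1/\varepsilon\rceil$ and let $\mathcal C$ be given by Lemma~\ref{lem:clusters}. Put
\[
a=\Bigl\lceil\frac{Ld}{2(1-\varepsilon)}\Bigr\rceil,\qquad N=aL,\qquad K=L^dd^L .
\]

\emph{Forests.} Let $H$ be the multigraph on the vertex set $\mathcal C$ in which every edge of $G$ between two different clusters is represented by $L$ parallel edges, its \emph{copies}. By \eqref{eq:sparse}, a set $\mathcal W$ of $k\ge1$ vertices of $H$ spans $L\,e_G(\mathcal W)\le a(k-1)$ edges. So $E(H)$ is partitioned into forests $F_1,\dots,F_a$, which we regard as forests on the vertex set $\mathcal C$. Two parallel edges form a cycle, so a forest contains at most one copy of each edge of $G$. This has two consequences: every edge of $G$ between clusters has a copy in exactly $L$ of the forests, and every cluster $Q$ has degree at most $\delta(Q)\le d$ in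 each $F_i$. The rounding in $a$ is small. Indeed, $Ld\varepsilon/2\ge d/2\ge1$, so
\[
\frac{Ld}{2(1-\varepsilon)^2}-\frac{Ld}{2(1-\varepsilon)}=\frac{Ld\varepsilon}{2(1-\varepsilon)^2}\ge1 .
\]
Hence $a\le\frac{Ld}{2(1-\varepsilon)^2}$, that is,
\begin{equation}\label{eq:ratio}
L\ge\frac2d(1-\varepsilon)^2a .
\end{equation}

\emph{Bounded pieces.} Root every tree of every $F_i$; the \emph{depth} of a vertex is its distance from the root. For $r\in\{0,\dots,L-1\}$ let $F_{i,r}$ be obtained from $F_i$ by deleting the edges between depths $\ell$ and $\ell+1$ for all $\ell\equiv r\pmod L$. A component of $F_{i,r}$ is a rooted tree that meets at most $L$ consecutive depths and in which every vertex has at most $d$ children, so it has at most $1+d+\dots+d^{L-1}\le d^L$ vertices. An edge of $F_i$ is deleted for exactly one value of $r$, so it survives in $L-1$ of the forests $F_{i,0},\dots,F_{i,L-1}$.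

\emph{The cover.} Let $\mathcal P_{i,r}$ be the partition of $V(G)$ whose parts are the unions of the clusters in the components of $F_{i,r}$. There are $aL=N$ partitions, and every part has at most $d^L\cdot L^d=K$ vertices. An edge inside a cluster lies inside a part of every partition. An edge $e$ between clusters lies inside a part of $\mathcal P_{i,r}$ whenever a copy of $e$ belongs to $F_{i,r}$, so by $L-1\ge(1-\varepsilon)L$ and \eqref{eq:ratio},
\[
|J(e)|\ge L(L-1)\ge\frac2d(1-\varepsilon)^2a\cdot(1-\varepsilon)L=\gamma N .
\]
Finally, a part $P$ may induce edges that the tree does not account for, and its clusters may contain cycles. This is the only place where the hypothesis on odd cycles is needed: an odd cycle in $G[P]$ would have length at most $|P|\le K$, so there is none, and $G[P]$ is bipartite.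
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:odd}]
Let $\varepsilon=\min(\eta/6,1/4)$, let $N,K,\gamma$ be as in Proposition~\ref{prop:trees}, and put $g=K$. Let $G'$ be the graph left after deleting the $h$ edges. Propositions~\ref{prop:trees} and~\ref{prop:cover} give $\operatorname{pn}(G')\le C'n^{f(\gamma)}\log n$ with $C'$ depending only on $d$ and $\eta$. On $[0,1]$ we have $|f'(x)|=(2-x)^{-2}\le1$, and $(1-\varepsilon)^3\ge1-3\varepsilon$ gives $0\le\frac2d-\gamma\le\frac2d\cdot3\varepsilon\le3\varepsilon$. Hence $f(\gamma)\le f(\frac2d)+3\varepsilon\le\beta_d+\frac\eta2$. Since $\log n\le\frac2\eta n^{\eta/2}$, we get $\operatorname{pn}(G')\le Cn^{\beta_d+\eta}$ with $C=2C'/\eta$. Keep the order found for $G'$ and give each deleted edge a page of its own. This proves the general statement, and (a) is the case $h=0$, since a bipartite graph has no odd cycle.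

For (b), let $g$ and $C$ be the constants of the general statement for $\eta/2$. For fixed $d$ and $g$, the numbers of cycles of lengths $3,\dots,g$ in the random $d$-regular graph converge jointly in distribution to independent Poisson variables with finite means \cite{Bol,Wor}. So their total $Z_n$ converges in distribution to a finite integer-valued variable $Z$, and $\limsup_n\Pr[Z_n>\log n]\le\Pr[Z>x]$ for every fixed integer $x$. Letting $x\to\infty$ shows that $Z_n\le\log n$ with high probability. In that case delete one edge from each cycle of length at most $g$. Then $h\le\log n$, and $\operatorname{pn}(G)\le Cn^{\beta_d+\eta/2}+\log n\le n^{\beta_d+\eta}$ for large $n$.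
\end{proof}

\section{The lower bound}\label{sec:lower}

We show that graphs with a $p$-page embedding are too few to make up a positive fraction of the regular graphs. Such a graph is described economically by a coarse version of its embedding: cut the spine into $t$ blocks and record only the block of each vertex and which pairs of blocks are joined. Few pairs are joined, by the following bound, which is the edge bound for outerplanar graphs. We write $[t]=\{1,\dots,t\}$.

\begin{lemma}\label{lem:outer}
Let $t\ge2$. A set $S$ of pairwise non-crossing pairs $\{i,j\}\subseteq[t]$, $i<j$, has at most $2t-3$ elements.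
\end{lemma}

\begin{proof}
We use induction on $t$. If all pairs have $j-i=1$, then $|S|\le t-1\le2t-3$; this covers $t=2$. Otherwise take $\{i,j\}\in S$ with $j-i\ge2$ as small as possible. A pair joining $i+1$ to a point outside $[i,j]$ would cross $\{i,j\}$, and a pair joining $i+1$ to a point of $[i+3,j]$ would contradict minimality. So $i+1$ lies in at most two pairs, and deleting this point gives $|S|\le2(t-1)-3+2\le 2t-3$.
\end{proof}

\begin{lemma}\label{lem:few}
Let $p,r\ge1$ and $2\le t\le n$ be integers. The number of graphs $G$ on $[n]$ with $r$ edges and $\operatorname{pn}(G)\le p$ is at most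
\[
t^n\,t^{4pt}\Bigl(\frac{12\,\mathrm e\,pn^2}{tr}\Bigr)^{r}.
\]
\end{lemma}

\begin{proof}
Fix a $p$-page embedding of $G$ and cut the spine into $t$ consecutive blocks, numbered $1,\dots,t$ from left to right, each of size at most $\lceil n/t\rceil\le2n/t$. For one page, consider the pairs $\{i,j\}$, $i<j$, such that an edge of the page joins block $i$ to block $j$. If two such pairs $\{i,j\}$ and $\{i',j'\}$ had $i<i'<j<j'$, the corresponding edges would have their four ends in four different blocks in this order and would cross. So Lemma~\ref{lem:outer} applies, and the set $S$ of pairs of distinct blocks joined by an edge of $G$ has at most $2pt$ elements.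

There are at most $t^n$ assignments of vertices to blocks. The set $S$ can be written as a word of length $2pt$ whose letters are pairs or a blank, so there are at most $\bigl(\binom t2+1\bigr)^{2pt}\le t^{4pt}$ choices for it. Given both, every edge of $G$ lies inside one of the $t$ blocks or joins a pair of blocks in $S$. So the edges come from a known set of at most $(2pt+t)(2n/t)^2\le12pn^2/t$ vertex pairs. The bound $\binom{B}{r}\le(\mathrm eB/r)^r$ finishes the proof.
\end{proof}

\begin{lemma}\label{lem:many}
For every $d\ge3$ there is $c_d>0$ such that for all large admissible $n$, each of the families (i) and (ii) in Theorem~\ref{thm:lower} has at least $(c_dn)^{dn/2}$ members.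
\end{lemma}

\begin{proof}
Let $r=dn/2$. A positive constant is at least $2^{-r}$ for large $n$, so constant factors can be absorbed into $c_d$.

(i) Bender and Canfield \cite{BC} show that the number of labeled $d$-regular graphs on $n$ vertices is asymptotic to
\[
\mathrm e^{-(d^2-1)/4}\,\frac{(dn)!}{(dn/2)!\,2^{dn/2}\,(d!)^n}.
\]
Here $\frac{(2r)!}{r!\,2^r}=1\cdot3\cdots(2r-1)\ge r!\ge(r/\mathrm e)^r=\bigl(\frac{dn}{2\mathrm e}\bigr)^r$, and $(d!)^{-n}=\bigl((d!)^{-2/d}\bigr)^r$.

(ii) Let $m=n/2$, so $r=dm$. The Egorychev--Falikman theorem (van der Waerden's bound) states that an $m\times m$ doubly stochastic matrix has permanent at least $m!/m^m$. The $m\times m$ adjacency matrix between the parts of a $k$-regular bipartite graph is $k$ times a doubly stochastic matrix, and its permanent counts perfect matchings, so the graph has at least $m!\,(k/m)^m$ perfect matchings. Choose edge-disjoint perfect matchings of $K_{m,m}$ one after another. After $i$ of them are removed the graph is $(m-i)$-regular, so the number of ordered $d$-tuples of disjoint perfect matchings is at least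
\[
\prod_{i=0}^{d-1}m!\,\Bigl(1-\frac im\Bigr)^m\ge c'(m!)^d
\]
for large $m$, with $c'=c'(d)>0$, because $(1-\frac im)^m\to \mathrm e^{-i}$. The union of such a tuple is a $d$-regular bipartite graph. A given graph arises from at most $(d!)^m$ tuples, since a tuple is determined by the bijections that assign the $d$ edges at each vertex of one part to the $d$ matchings. So the family has at least $c'(m!)^d(d!)^{-m}$ members, where $(m!)^d\ge(m/\mathrm e)^{dm}=\bigl(\frac n{2\mathrm e}\bigr)^r$ and $(d!)^{-m}=\bigl((d!)^{-1/d}\bigr)^r$.
\end{proof}

Divide the bound of Lemma~\ref{lem:few} with $r=dn/2$ by the bound of Lemma~\ref{lem:many}. Apart from the factor $t^{4pt}$, the quotient is the $n$th power of a constant multiple of $t\,(p/t)^{d/2}$. For $d\ge3$ this decreases in $t$, so we want many blocks. The factor $t^{4pt}$ is harmless as long as $pt\log n$ is of order $n$, which allows $t\approx n/(p\log n)$ and is the source of the logarithm in the theorem. Without the logarithm, $t=n/p$ turns $t(p/t)^{d/2}=1$ into $p^{d-1}=n^{(d-2)/2}$, that is, $p=n^{\beta_d}$.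

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $c>0$ be a constant to be chosen in terms of $d$, and put
\[
p=\bigl\lfloor c\,(n/\log n)^{\beta_d}\bigr\rfloor,\qquad t=\Bigl\lfloor\frac n{p\log n}\Bigr\rfloor .
\]
Since $0<\beta_d<1$, both $p$ and $n/(p\log n)$ tend to infinity. So for large $n$ we have $p\ge1$, $2\le t\le n$ and $t\ge n/(2p\log n)$. Also $pt\le n/\log n$, hence $t^{4pt}\le n^{4n/\log n}=\mathrm e^{4n}$.

The members of both families are graphs on $[n]$ with $dn/2$ edges. By Lemmas~\ref{lem:few} and~\ref{lem:many}, the fraction of members with pagenumber at most $p$ is at most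
\[
\frac{t^n\mathrm e^{4n}\bigl(24\,\mathrm e\,pn/(dt)\bigr)^{dn/2}}{(c_dn)^{dn/2}}=\Bigl[\mathrm e^4B_1^{d/2}\,p^{d/2}\,t^{1-d/2}\Bigr]^n,\qquad B_1=\frac{24\,\mathrm e}{dc_d}.
\]
Since $d\ge3$, the exponent $1-\frac d2$ is negative, and the lower bound on $t$ gives $t^{1-d/2}\le(2p\log n/n)^{d/2-1}$. With $B_2=\mathrm e^4B_1^{d/2}2^{d/2-1}$, which depends only on $d$, the bracket is at most
\[
B_2\,p^{d-1}\Bigl(\frac{\log n}n\Bigr)^{(d-2)/2}\le B_2\,c^{\,d-1},
\]
because $p^{d-1}\le c^{\,d-1}(n/\log n)^{(d-1)\beta_d}$ and $(d-1)\beta_d=\frac{d-2}2$. Choose $c$ with $B_2c^{\,d-1}\le\frac12$. Then the fraction is at most $2^{-n}$, and with high probability $\operatorname{pn}(G)\ge p+1>c\,(n/\log n)^{\beta_d}$.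
\end{proof}

\begin{thebibliography}{9}

\bibitem{BC}
Bender and Canfield, J. Combin. Theory A \textbf{24} (1978).

\bibitem{Bol}
Bollob\'as, European J. Combin. \textbf{1} (1980).

\bibitem{perm}
\emph{Decompositions of permutations and book embeddings},
\texttt{https://faculty.math.illinois.edu/\textasciitilde{}jobal/cikk/perm-submitted.pdf}.

\bibitem{NW}
Nash-Williams, J. London Math. Soc. \textbf{39} (1964).

\bibitem{Wor}
Wormald, J. Combin. Theory B \textbf{31} (1981).

\end{thebibliography}
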